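\title{Even moments and value distribution of generalized Rudin--Shapiro polynomials}

\begin{abstract}
For every integer $\ell\ge 2$ the generalized Rudin--Shapiro polynomials $P_{0,n},\dots,P_{\ell-1,n}$ are built by a recursion from the $\ell\times\ell$ Fourier matrix. We prove the conjectured asymptotic formula $\int_0^1|P_{0,n}(e^{2\pi it})|^q\,dt\sim \ell^{(n+1)q/2}\big/\binom{q/2+\ell-1}{\ell-1}$ for all $\ell\ge2$ and all even $q$, with an exponentially small relative error, and we show that the normalized vector of polynomials equidistributes on the unit sphere of $\mathbb C^\ell$. The vector is a product of unitary matrices applied to a fixed vector, and its moments are governed by a transfer operator. A first-order differential identity shows that this operator has no eigenvalue of modulus $1$ on any irreducible representation of $U(\ell)$ of dimension greater than $1$.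
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The polynomials and their moments}
Write $e(t)=e^{2\pi it}$. For a function $f$ on the unit circle the moment of order $q$ is
\[
\mathcal M_q(f)=\int_0^1|f(e(t))|^q\,dt .
\]
Fix an integer $\ell\ge2$, put $\theta=e(1/\ell)$, and index rows and columns of $\ell\times\ell$ matrices by $0,\dots,\ell-1$. Let $M(z)$ be the matrix with entries $M(z)_{jk}=\theta^{jk}z^k$. The \emph{generalized Rudin--Shapiro polynomials} $P_{j,n}$, $0\le j\le \ell-1$, $n\ge0$, are defined through the column vector $\mathbf P_n=(P_{0,n},\dots,P_{\ell-1,n})^T$ by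
\begin{equation}\label{eq:recursion}
\mathbf P_0(z)=(1,\dots,1)^T,\qquad \mathbf P_{n+1}(z)=M\big(z^{\ell^n}\big)\,\mathbf P_n(z).
\end{equation}
For $\ell=2$ these are the classical Rudin--Shapiro polynomials $P_0=Q_0=1$, $P_{n+1}=P_n+z^{2^n}Q_n$, $Q_{n+1}=P_n-z^{2^n}Q_n$.

Since $P_{j,n+1}=\sum_k\theta^{jk}z^{k\ell^n}P_{k,n}$, induction shows that $P_{j,n}$ has degree $\ell^n-1$ and that all of its $\ell^n$ coefficients have modulus $1$. Parseval's identity gives $\mathcal M_2(P_{j,n})=\ell^n$. On the circle $M(z)^*M(z)=\ell I$, so
\begin{equation}\label{eq:energy}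
|P_{0,n}(z)|^2+\dots+|P_{\ell-1,n}(z)|^2=\ell^{n+1}\qquad(|z|=1).
\end{equation}
Thus $|P_{j,n}|$ never exceeds $\sqrt\ell$ times its root mean square. The higher moments measure how the values of $|P_{0,n}|$ are spread between $0$ and $\ell^{(n+1)/2}$.

The case $\ell=2$, $q=4$ can be done by hand. Let $N=2^n$ and $T=z^{-N}P_n\overline{Q_n}$ on the circle. By \eqref{eq:energy}, $|P_{n+1}|^2=2N+T+\overline T$. The frequencies of $T$ lie in $[-2N+1,-1]$, so $T$ and $T^2$ have mean $0$, and
\[
\mathcal M_4(P_{n+1})=4N^2+2\int_0^1|P_n|^2\big(2N-|P_n|^2\big)\,dt=2\cdot4^{n+1}-2\,\mathcal M_4(P_n).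
\]
With $\mathcal M_4(P_0)=1$ this gives $\mathcal M_4(P_n)=\big(4^{n+1}-(-2)^n\big)/3$. For $q=6$ the argument stops: the term $T^2\overline T=z^{-N}P_n\overline{Q_n}\,|P_nQ_n|^2$ has frequencies in $[-4N+3,2N-3]$, a range that contains $0$ once $n\ge1$. Its mean is a new quantity, and the recursion for it involves further twisted mixed moments of $P_n$ and $Q_n$.

Which answer should one expect in general? By \eqref{eq:energy} the vector $\ell^{-(n+1)/2}\mathbf P_n(e(t))$ moves on the unit sphere of $\mathbb C^\ell$, and the simplest guess is that it spreads uniformly. If $x$ is uniform on that sphere, then $\mathbb E|x_0|^{q}=\binom{q/2+\ell-1}{\ell-1}^{-1}$ for even $q$ (Lemma~\ref{lem:sphere}). This equals $1/\ell$ for $q=2$ and $1/3$ for $\ell=2$, $q=4$, in agreement with the two computations above. The corresponding statement is the conjecture posed in \cite{EM}: for every integer $\ell\ge2$ and every even $q>0$,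
\begin{equation}\label{eq:conj}
\mathcal M_q(P_{0,n})\sim\frac{\ell^{(n+1)q/2}}{\binom{q/2+\ell-1}{\ell-1}}\qquad(n\to\infty).
\end{equation}
For $\ell=2$, Littlewood showed $\mathcal M_4(P_n)\sim4^{n+1}/3$, and the asymptotic $\mathcal M_q(P_n)\sim 2^{(n+1)q/2}/(q/2+1)$, conjectured by Safari, has been proved for all even $q\le52$. For $\ell\ge3$, \eqref{eq:conj} has been verified for a few small pairs, for example $\ell=3$ with $q=4,6,8,10$; $\ell=4$ with $q=4,6$; and $\ell=5,6,7,8$ with $q=4$. We prove it in all cases.

\begin{theorem}\label{thm:moments}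
For all $\ell\ge2$ and all even $q\ge2$ there is $\rho<1$ such that
\[
\mathcal M_q(P_{0,n})=\ell^{(n+1)q/2}\left(\binom{q/2+\ell-1}{\ell-1}^{-1}+O(\rho^n)\right).
\]
\end{theorem}

The uniform distribution behind the guess also holds. Recall that random elements $Y_n$ of a compact metric space \emph{converge in law} to a probability measure $\mu$ if $\mathbb E f(Y_n)\to\int f\,d\mu$ for every continuous $f$. For multi-indices we write $|\alpha|=\sum_j\alpha_j$ and $\alpha!=\prod_j\alpha_j!$.

\begin{theorem}\label{thm:values}
Let $I\subset\mathbb R/\mathbb Z$ be an arc of positive length $|I|$ and let $t$ be uniform in $I$.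
\begin{enumerate}
\item[(a)] The vector $\ell^{-(n+1)/2}\mathbf P_n(e(t))$ converges in law to the uniform distribution on the unit sphere of $\mathbb C^\ell$.
\item[(b)] For every real $p>0$ and every $j$,
\[
\frac1{|I|}\int_I|P_{j,n}(e(t))|^p\,dt\ \sim\ \ell^{(n+1)p/2}\,\frac{\Gamma(\frac p2+1)\,\Gamma(\ell)}{\Gamma(\frac p2+\ell)} .
\]
\item[(c)] For every $j$, $\ell^{-(n+1)/2}P_{j,n}(e(t))$ converges in law to the distribution with density $\frac{\ell-1}\pi(1-|w|^2)^{\ell-2}$ on the unit disc.
\item[(d)] For multi-indices $\alpha,\beta$, with exponentially small error,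
\[
\ell^{-(n+1)(|\alpha|+|\beta|)/2}\int_0^1\prod_jP_{j,n}^{\alpha_j}\,\overline{P_{j,n}}^{\,\beta_j}\,dt\ \longrightarrow\ \mathbf 1_{\alpha=\beta}\,\frac{\alpha!\,(\ell-1)!}{(|\alpha|+\ell-1)!}.
\]
\end{enumerate}
\end{theorem}

\subsection{Products of unitary matrices}
Both theorems come from a statement about matrix products. Put
\[
D(t)=\operatorname{diag}\big(1,e(t),\dots,e((\ell-1)t)\big).
\]
Call a unitary $\ell\times\ell$ matrix $F$ \emph{flat} if $|F_{jk}|=\ell^{-1/2}$ for all $j,k$. For flat $F$ define
\[
U(t)=FD(t),\qquad U_n(t)=U(\ell^{n-1}t)\cdots U(\ell t)\,U(t),\qquad U_0(t)=I,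
\]
and let $G_F$ be the closed subgroup of $U(\ell)$ generated by $F$, all $D(t)$ with $t\in\mathbb R$, and the scalar matrices of modulus $1$. The \emph{Fourier matrix} $F_{jk}=\theta^{jk}/\sqrt\ell$ is flat, and for it $M(e(t))=\sqrt\ell\,U(t)$. With the unit vector $\varepsilon=\ell^{-1/2}(1,\dots,1)^T$, the recursion \eqref{eq:recursion} then reads
\begin{equation}\label{eq:product}
\mathbf P_n(e(t))=\ell^{(n+1)/2}\,U_n(t)\,\varepsilon .
\end{equation}

For random $t$ the product $U_n(t)$ resembles a random walk on $U(\ell)$, because the factor $U(\ell^kt)$ depends mostly on the base-$\ell$ digits of $t$ just after position $k$. One therefore expects convergence to Haar measure, provided the factors are not confined to a proper subgroup. The difficulty is that the factors are far from independent: $U(t)$ determines all the others. The following theorem replaces independence.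

\begin{theorem}\label{thm:decay}
Let $F$ be flat with $G_F=U(\ell)$. Let $\sigma$ be an irreducible continuous finite-dimensional unitary representation of $U(\ell)$ with $\dim\sigma>1$, and let $m\in\mathbb Z$. Then there are $C<\infty$ and $\rho<1$ with
\[
\Big\|\int_0^1e(mt)\,\sigma(U_n(t))\,dt\Big\|\le C\rho^n\qquad(n\ge0).
\]
\end{theorem}

\begin{proposition}\label{prop:fourier}
For the Fourier matrix $F$ one has $G_F=U(\ell)$.
\end{proposition}

The condition $G_F=U(\ell)$ is exactly what equidistribution requires.

\begin{theorem}\label{thm:equiv}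
Let $F$ be flat and let $t$ be uniform on $[0,1]$. The following are equivalent:
\begin{enumerate}
\item[(i)] $G_F=U(\ell)$;
\item[(ii)] the pair $(t,U_n(t))$ converges in law to the product of Lebesgue measure and Haar measure on $\mathbb R/\mathbb Z\times U(\ell)$;
\item[(iii)] $U_n(t)$ converges in law to Haar measure on $U(\ell)$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:background} recalls the facts on representations and on the sphere that we use. Section~\ref{sec:transfer} reduces Theorem~\ref{thm:decay} to a functional equation, which Section~\ref{sec:rigid} solves, first for $\ell=2$ and then in general. Section~\ref{sec:fourier} proves Proposition~\ref{prop:fourier}, and Section~\ref{sec:final} derives the remaining theorems.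

\section{Representations of $U(\ell)$ and the uniform measure on the sphere}\label{sec:background}

A \emph{representation} is a continuous homomorphism $\sigma$ from $U(\ell)$ to the unitary group of a finite-dimensional complex inner product space $V$. It is \emph{irreducible} if $V\ne0$ and the only subspaces invariant under all $\sigma(g)$ are $0$ and $V$. The orthogonal complement of an invariant subspace is invariant, so every representation is an orthogonal sum of irreducible ones. A \emph{matrix coefficient} of $\sigma$ is a function $g\mapsto\langle\sigma(g)v,w\rangle$. Haar measure $dg$ is the probability measure on $U(\ell)$ invariant under translations; it is positive on nonempty open sets. The Lie algebra $\mathfrak u(\ell)$ is the real vector space of skew-Hermitian matrices with the bracket $[X,Y]=XY-YX$. We use the following facts.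

\begin{enumerate}
\item[(R1)] \emph{Central character.} If $\sigma$ is irreducible, an operator commuting with all $\sigma(g)$ is scalar (Schur's lemma). Hence there is $c\in\mathbb Z$ with $\sigma(e^{i\phi}I)=e^{ic\phi}$ for all real $\phi$.
\item[(R2)] \emph{Derived representation.} The map $\sigma$ is smooth, and $d\sigma(X)=\frac{d}{ds}\sigma(\exp sX)\big|_{s=0}$ is real-linear in $X\in\mathfrak u(\ell)$. It satisfies $\frac d{ds}\sigma(\exp sX)=d\sigma(X)\,\sigma(\exp sX)$ and $\sigma(g)\,d\sigma(X)\,\sigma(g)^{-1}=d\sigma(gXg^{-1})$. In the situation of (R1), $d\sigma(i\phi I)=ic\phi$.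
\item[(R3)] \emph{Characters.} The one-dimensional representations are $g\mapsto(\det g)^j$, $j\in\mathbb Z$. Indeed, such a representation is invariant under conjugation, so it is determined by its values $\prod_kz_k^{j_k}$ on diagonal matrices, and conjugation by permutation matrices makes all $j_k$ equal.
\item[(R4)] \emph{Haar integrals.} If $\sigma$ is irreducible and nontrivial, then $\int\sigma(g)\,dg=0$, because the range of this operator consists of vectors fixed by all $\sigma(g)$.
\item[(R5)] \emph{Polynomials.} A monomial in the entries $g_{jk}$ and $\overline{g_{jk}}$, of degree $a$ in the former and $b$ in the latter, is a matrix coefficient of $g\mapsto g^{\otimes a}\otimes\overline g^{\,\otimes b}$. Decomposing this representation, we see that every polynomial in the $g_{jk}$ and $\overline{g_{jk}}$ is a finite sum of matrix coefficients of irreducible representations.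
\item[(R6)] \emph{Closed subgroups.} If $G\subset U(\ell)$ is a closed subgroup, then $\mathfrak g=\{X:\exp(sX)\in G\text{ for all }s\in\mathbb R\}$ is a real Lie subalgebra of $\mathfrak u(\ell)$, and $g\mathfrak gg^{-1}=\mathfrak g$ for $g\in G$. If $\mathfrak g=\mathfrak u(\ell)$ then $G=U(\ell)$, since every unitary matrix is the exponential of a skew-Hermitian one.
\end{enumerate}

The uniform distribution on the unit sphere of $\mathbb C^\ell$ is the unique probability measure invariant under $U(\ell)$. In particular, it is the law of $g\varepsilon$ when $g$ is Haar distributed.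

\begin{lemma}\label{lem:sphere}
Let $x=(x_0,\dots,x_{\ell-1})$ be uniform on the unit sphere of $\mathbb C^\ell$.
\begin{enumerate}
\item[(a)] For real $p>0$, $\ \mathbb E|x_j|^p=\Gamma(\frac p2+1)\Gamma(\ell)/\Gamma(\frac p2+\ell)$.
\item[(b)] For multi-indices $\alpha,\beta$, $\ \mathbb E\,x^\alpha\overline x^{\,\beta}=\mathbf 1_{\alpha=\beta}\,\alpha!\,(\ell-1)!/(|\alpha|+\ell-1)!$. In particular $\mathbb E|x_0|^{2k}=\binom{k+\ell-1}{\ell-1}^{-1}$ for integers $k\ge0$.
\item[(c)] The coordinate $x_j$ has density $\frac{\ell-1}\pi(1-|w|^2)^{\ell-2}$ on the unit disc.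
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\xi_0,\dots,\xi_{\ell-1}$ be independent with density $\pi^{-1}e^{-|w|^2}$ on $\mathbb C$. The joint density depends only on $|\xi|$, so $\xi/|\xi|$ is uniform on the sphere and independent of $|\xi|$; we may take $x=\xi/|\xi|$. Each $|\xi_j|^2$ has density $e^{-s}$ on $(0,\infty)$, and a sum of $\nu$ of them has density $s^{\nu-1}e^{-s}/\Gamma(\nu)$. If $f(\tau y)=\tau^pf(y)$ for $\tau>0$, independence gives
\[
\mathbb Ef(\xi)=\mathbb E|\xi|^p\;\mathbb Ef(x),\qquad \mathbb E|\xi|^p=\Gamma(\tfrac p2+\ell)/\Gamma(\ell).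
\]
Part (a) follows from $\mathbb E|\xi_j|^p=\Gamma(\frac p2+1)$. In (b), if $\alpha_j\ne\beta_j$ for some $j$, the expectation vanishes because $\xi_j$ may be replaced by $e^{i\phi}\xi_j$; if $\alpha=\beta$, then $\mathbb E\,\xi^\alpha\overline\xi^{\,\alpha}=\prod_j\mathbb E|\xi_j|^{2\alpha_j}=\alpha!$ and $p=2|\alpha|$. For (c), let $Y=\sum_{k\ne j}|\xi_k|^2$. For $0\le s<1$,
\[
\mathbb P\big(|x_j|^2>s\big)=\mathbb P\Big(|\xi_j|^2>\frac{s}{1-s}Y\Big)=\mathbb E\,e^{-sY/(1-s)}=\Big(1+\frac s{1-s}\Big)^{-(\ell-1)}=(1-s)^{\ell-1},
\]
so $|x_j|^2$ has density $(\ell-1)(1-s)^{\ell-2}$. The law of $x_j$ is rotation invariant, and in the coordinates $w=\sqrt s\,e^{i\phi}$ area measure is $\frac12\,ds\,d\phi$.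
\end{proof}

\section{The transfer operator}\label{sec:transfer}

In this section $F$ is any unitary matrix and $\sigma$ is any representation, on a space $V$ with norm $|\cdot|$. The integrand in Theorem~\ref{thm:decay} has frequencies that grow like $\ell^n$. We want to trade it for the $n$-th power of one operator on one finite-dimensional space. The factorization $U_n(t)=U_{n-1}(\ell t)\,U(t)$ shows how: the first factor depends only on $u=\ell t$ modulo $1$, so we average the rest over the $\ell$ values of $t$ with the same $u$.

A $V$-valued \emph{trigonometric polynomial} is a finite sum $h(x)=\sum_me(mx)v_m$ with $m\in\mathbb Z$, $v_m\in V$. Let $\mathcal T_R$ be the space of those with frequencies $|m|\le R$, and $\|h\|_2^2=\int_0^1|h|^2$. Define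
\[
(Lh)(u)=\frac1\ell\sum_{a=0}^{\ell-1}\sigma(U(x_a))\,h(x_a),\qquad x_a=\frac{u+a}\ell .
\]
The operators $\sigma(D(t))$ commute and depend continuously and $1$-periodically on $t$ as a one-parameter group. Hence $V$ is an orthogonal sum of subspaces $V_w$, with $w\in\mathbb Z$ and $|w|\le W$, on which $\sigma(D(t))$ acts by $e(wt)$. Let $\Pi_w$ be the projection onto $V_w$.

\begin{lemma}\label{lem:transfer}
Let $h$ be a $V$-valued trigonometric polynomial.
\begin{enumerate}
\item[(a)] If $R\ge W/(\ell-1)$, then $L\mathcal T_R\subset\mathcal T_R$.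
\item[(b)] $\displaystyle\int_0^1\sigma(U_n(t))\,h(t)\,dt=\int_0^1(L^nh)(u)\,du$ for all $n\ge0$.
\item[(c)] $\|Lh\|_2\le\|h\|_2$.
\item[(d)] If $Lh=\lambda h$ with $|\lambda|=1$, then
\begin{equation}\label{eq:cocycle}
\sigma(U(x))\,h(x)=\lambda\,h(\ell x)\qquad(x\in\mathbb R).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $h(x)=e(mx)v$ we have $\sigma(U(x))h(x)=\sigma(F)\sum_we((w+m)x)\Pi_wv$. The average of $e((w+m)x_a)$ over $a$ is $e\big(\frac{w+m}\ell u\big)$ if $\ell$ divides $w+m$, and $0$ otherwise. Thus
\[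
(Lh)(u)=\sigma(F)\sum_{w\equiv-m\ (\mathrm{mod}\ \ell)}e\Big(\frac{w+m}\ell\,u\Big)\Pi_wv ,
\]
a trigonometric polynomial with frequencies of modulus at most $(W+R)/\ell\le R$.

(b) Cutting $[0,1]$ into $\ell$ equal intervals gives, for continuous $\phi$,
\begin{equation}\label{eq:unfold}
\int_0^1\phi(t)\,dt=\int_0^1\frac1\ell\sum_{a=0}^{\ell-1}\phi(x_a)\,du .
\end{equation}
Take $\phi(t)=\sigma(U_{n-1}(\ell t))\,\sigma(U(t))h(t)$. Since $U_{n-1}(\ell x_a)=U_{n-1}(u+a)=U_{n-1}(u)$, we get $\int_0^1\sigma(U_n)h=\int_0^1\sigma(U_{n-1})Lh$, and induction on $n$ concludes.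

(c), (d) Fix $u$ and let $y_a=\sigma(U(x_a))h(x_a)$, so that $|y_a|=|h(x_a)|$ and the mean of the $y_a$ is $(Lh)(u)$. The variance identity reads
\[
\frac1\ell\sum_a\big|y_a-(Lh)(u)\big|^2=\frac1\ell\sum_a|h(x_a)|^2-|(Lh)(u)|^2 .
\]
By \eqref{eq:unfold}, the integral of the right side over $u\in[0,1]$ is $\|h\|_2^2-\|Lh\|_2^2$. This proves (c). Under the hypothesis of (d) the integral is $0$, so the continuous nonnegative left side vanishes identically, and $y_a=\lambda h(u)=\lambda h(\ell x_a)$ for all $u\in[0,1]$ and all $a$. The points $x_a$ cover $[0,1]$, and both sides of \eqref{eq:cocycle} are $1$-periodic.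
\end{proof}

By (c), all eigenvalues of $L$ on $\mathcal T_R$ lie in the closed unit disc, and exponential decay in (b) follows once we exclude the unit circle. By (d), an eigenfunction with $|\lambda|=1$ loses nothing in the averaging: it satisfies $\ell$ equations at each point $u$, one for each preimage, instead of only their mean. It remains to show that this overdetermined system has no solution.

\section{Eigenvalues of modulus one}\label{sec:rigid}

Equation \eqref{eq:cocycle} relates $h$ at $u$ to $h$ at a preimage $x$ by a unitary map, so no estimate of sizes can contradict it. Its derivative behaves better: since $dx/du=1/\ell$, the equation for $h'$ is a contraction with a source term.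

\subsection{The case $\ell=2$, worked by hand}\label{sub:two}
Let
\[
F=\frac1{\sqrt2}\begin{pmatrix}1&1\\1&-1\end{pmatrix},\qquad Z=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\qquad J=\begin{pmatrix}0&1\\1&0\end{pmatrix},
\]
so that $FZF^{-1}=J$ and $ZJZ^{-1}=-J$. Let $V$ be the three-dimensional space of traceless $2\times2$ matrices with the Hilbert--Schmidt norm and $\sigma(g)v=gvg^{-1}$. Suppose $h\ne0$ satisfies $U(x)h(x)U(x)^{-1}=\lambda h(2x)$ with $|\lambda|=1$.

We have $D(x)=\exp\big(\pi ix(I-Z)\big)$, so $U'(x)U(x)^{-1}=\pi iI+\Delta$ with $\Delta=-\pi iJ$. The scalar drops out of commutators, and differentiation gives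
\[
2\lambda h'(2x)=\lambda[\Delta,h(2x)]+U(x)h'(x)U(x)^{-1}.
\]
Absorb the first term by setting $r=h'-\frac12[\Delta,h]$. Then
\begin{equation}\label{eq:two}
2\lambda r(2x)=U(x)r(x)U(x)^{-1}+\tfrac\lambda2\,\big[U(x)\Delta U(x)^{-1},\,h(2x)\big].
\end{equation}
Now replace $x$ by the other preimage $x+\frac12$ of $2x$. Since $U(x+\frac12)=U(x)Z$ and $Z\Delta Z^{-1}=-\Delta$, the commutator changes sign, while the left side does not change. Adding the two equations cancels the commutator and gives $4|r(2x)|\le|r(x)|+|r(x+\frac12)|$. Hence $\max|r|\le\frac12\max|r|$ and $r=0$. Returning to \eqref{eq:two}, the commutator itself vanishes; it equals $\lambda^{-1}U(x)[\Delta,h(x)]U(x)^{-1}$, so $[J,h(x)]=0$ for all $x$. Then $h'=0$, and $h$ is a constant traceless matrix commuting with $J$, that is, a nonzero multiple of $J$. The original equation now says that $D(x)JD(x)^{-1}$ does not depend on $x$. Its lower left entry is $e(x)$, a contradiction.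

Three things happened: the averaged equation determined $h'$, because the source term averaged to zero; the unaveraged equation then forced $h$ to be constant; and a constant solution would be an eigenvector common to $F$ and all $D(x)$. The general proof has the same three steps.

\subsection{The general case}
Put
\[
\delta=2\pi i\operatorname{diag}(0,1,\dots,\ell-1),\qquad \delta_0=\delta-\pi i(\ell-1)I,\qquad \Delta=F\delta_0F^{-1}.
\]
Then $D(t)=\exp(t\delta)$, $\operatorname{tr}\delta_0=0$, and $\delta,\delta_0,\Delta\in\mathfrak u(\ell)$. The sign change under $x\mapsto x+\frac12$ is replaced by the following cancellation, which is the only place where flatness is used.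

\begin{lemma}\label{lem:average}
Let $F$ be flat. For every $u\in\mathbb R$ and $x_a=(u+a)/\ell$,
\[
\frac1\ell\sum_{a=0}^{\ell-1}U(x_a)\,\Delta\,U(x_a)^{-1}=0 .
\]
\end{lemma}

\begin{proof}
It suffices to prove this with $D$ in place of $U=FD$. The $(j,k)$ entry of $\frac1\ell\sum_aD(x_a)\Delta D(x_a)^{-1}$ is
\[
\Delta_{jk}\,e\Big(\frac{(j-k)u}\ell\Big)\,\frac1\ell\sum_{a=0}^{\ell-1}\theta^{(j-k)a}.
\]
For $j\ne k$ the sum vanishes because $0<|j-k|<\ell$; here it matters that the size of the matrices does not exceed the dilation factor. For $j=k$ the entry is $\Delta_{jj}=\sum_k|F_{jk}|^2(\delta_0)_{kk}=\frac1\ell\operatorname{tr}\delta_0=0$ by flatness.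
\end{proof}

\begin{proposition}\label{prop:rigid}
Let $F$ be flat, let $\sigma$ be irreducible with $c$ as in (R1), and let $h\neq0$ be a trigonometric polynomial satisfying \eqref{eq:cocycle} with $|\lambda|=1$. Then $h(u)=e(cu/2)\,v$ for a vector $v\ne0$, and the line $\mathbb Cv$ is invariant under $\sigma(G_F)$.
\end{proposition}

\begin{proof}
\emph{Differentiation.} Let $x=x_a=(u+a)/\ell$ for any $a$. By \eqref{eq:cocycle} and periodicity, $h(u)=\lambda^{-1}\sigma(F)\sigma(D(x))h(x)$. By (R2), the derivative in $x$ of $\sigma(F)\sigma(D(x))$ is $d\sigma(F\delta F^{-1})\,\sigma(U(x))$, and $d\sigma(F\delta F^{-1})=d\sigma(\Delta)+\pi i(\ell-1)c$. Therefore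
\begin{equation}\label{eq:deriv}
h'(u)=\frac1\ell\big(d\sigma(\Delta)+\pi i(\ell-1)c\big)h(u)+\frac1{\ell\lambda}\,\sigma(U(x))\,h'(x).
\end{equation}

\emph{The formula to expect for $h'$.} Imagine inserting \eqref{eq:deriv} into itself along a chain of preimages and averaging over all chains. The terms containing $\Delta$ at depth two and beyond average to zero by Lemma~\ref{lem:average}, and the scalar terms add up to $\pi i(\ell-1)c\sum_{n\ge1}\ell^{-n}=\pi ic$. This suggests $h'=\big(\frac1\ell d\sigma(\Delta)+\pi ic\big)h$. We therefore introduce the trigonometric polynomial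
\[
r=h'-\Big(\frac1\ell\,d\sigma(\Delta)+\pi ic\Big)h
\]
and prove that it vanishes.

\emph{The equation for $r$.} Substitute $h'(x)=r(x)+\frac1\ell d\sigma(\Delta)h(x)+\pi ic\,h(x)$ in \eqref{eq:deriv}. By \eqref{eq:cocycle} and (R2), $\lambda^{-1}\sigma(U(x))h(x)=h(u)$ and
\begin{equation}\label{eq:conjug}
\lambda^{-1}\sigma(U(x))\,d\sigma(\Delta)\,h(x)=d\sigma\big(U(x)\Delta U(x)^{-1}\big)h(u).
\end{equation}
The scalar terms add up to $\pi ic\big(\frac{\ell-1}\ell+\frac1\ell\big)h(u)=\pi ic\,h(u)$, which is the scalar term in $r(u)$. What remains is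
\begin{equation}\label{eq:r}
r(u)=\frac1{\ell^2}\,d\sigma\big(U(x_a)\Delta U(x_a)^{-1}\big)h(u)+\frac1{\ell\lambda}\,\sigma(U(x_a))\,r(x_a)\qquad(0\le a<\ell).
\end{equation}

\emph{Averaging.} Average \eqref{eq:r} over $a$. The vector $h(u)$ does not depend on $a$ and $d\sigma$ is real-linear, so the first term averages to $0$ by Lemma~\ref{lem:average}. This leaves $r=(\ell\lambda)^{-1}Lr$. Lemma~\ref{lem:transfer}(c) gives $\|r\|_2\le\frac1\ell\|r\|_2$, hence $r=0$.

\emph{Return to the unaveraged equations.} With $r=0$, the first term of \eqref{eq:r} vanishes for each $a$ separately. By \eqref{eq:conjug}, $d\sigma(\Delta)h(x)=0$ for all $x$. The equation $r=0$ becomes $h'=\pi ic\,h$, so $h(u)=e(cu/2)v$ with $v=h(0)\ne0$.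

\emph{The invariant line.} Let $D_0(x)=\exp(x\delta_0)$. Then $D(x)=e\big(\frac{(\ell-1)x}2\big)D_0(x)$ and $\sigma(D(x))=e\big(\frac{c(\ell-1)x}2\big)\sigma(D_0(x))$. In \eqref{eq:cocycle} the left side carries the factor $e\big(\frac{c(\ell-1)x}2\big)e\big(\frac{cx}2\big)$ and the right side the factor $e\big(\frac{c\ell x}2\big)$. These are equal, so
\[
\sigma(F)\,\sigma(D_0(x))\,v=\lambda v\qquad(x\in\mathbb R).
\]
At $x=0$ this gives $\sigma(F)v=\lambda v$, and then $\sigma(D_0(x))v=v$ for all $x$. The set of $g\in U(\ell)$ with $\sigma(g)\mathbb Cv=\mathbb Cv$ is a closed subgroup. It contains $F$, the scalars, and all $D_0(x)$, hence all $D(x)$. So it contains $G_F$.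
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:decay}]
Choose $R\ge\max(|m|,W/(\ell-1))$. By Lemma~\ref{lem:transfer}(a),(c), $L$ acts on the finite-dimensional space $\mathcal T_R$ with all eigenvalues of modulus at most $1$. An eigenvalue of modulus $1$ would give, by Lemma~\ref{lem:transfer}(d) and Proposition~\ref{prop:rigid}, a line invariant under $\sigma(G_F)=\sigma(U(\ell))$. This is impossible, since $\sigma$ is irreducible of dimension greater than $1$. So the spectral radius of $L$ on $\mathcal T_R$ is less than $1$, and there are $C<\infty$, $\rho<1$ with $\|L^nh\|_2\le C\rho^n\|h\|_2$ for $h\in\mathcal T_R$. For $h(t)=e(mt)v$, Lemma~\ref{lem:transfer}(b) gives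
\[
\Big|\int_0^1e(mt)\,\sigma(U_n(t))v\,dt\Big|=\Big|\int_0^1L^nh\Big|\le\|L^nh\|_2\le C\rho^n|v| .\qedhere
\]
\end{proof}

\begin{remark}\label{rem:dim}
The hypotheses $G_F=U(\ell)$ and $\dim\sigma>1$ enter only in excluding the invariant line. In dimension $1$ the solutions allowed by Proposition~\ref{prop:rigid} occur. For $\sigma=\det^j$ we have $c=j\ell$ and $\det D(x)=e\big(\frac{\ell(\ell-1)}2x\big)$, so $h(u)=e(j\ell u/2)$ satisfies \eqref{eq:cocycle} with $\lambda=(\det F)^j$, and it is a trigonometric polynomial when $j\ell$ is even. For $j=0$ and $m=0$ the integral in Theorem~\ref{thm:decay} equals $1$ for all $n$. The characters will therefore be treated directly. Without flatness, the average in Lemma~\ref{lem:average} is the conjugate by $F$ of the diagonal part of $\Delta$, which is nonzero in general, and the equation for $r$ keeps a source term.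
\end{remark}

\section{The Fourier matrix generates the unitary group}\label{sec:fourier}

By (R6) it is enough to show that the Lie algebra of $G_F$ is all of $\mathfrak u(\ell)$, and after complexification this amounts to producing the matrix units $E_{jk}$. Bracketing with the generator of $D(t)$ separates a matrix into its diagonals $j-k=\text{const}$. The two outermost diagonals consist of a single entry, which gives two matrix units. A cyclic shift contained in $G_F$ moves them to all positions next to the main diagonal.

\begin{proof}[Proof of Proposition~\ref{prop:fourier}]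
Let $\mathfrak g$ be the Lie algebra of $G=G_F$ and $\mathfrak g_{\mathbb C}=\mathfrak g+i\mathfrak g$, a complex Lie subalgebra of $\mathfrak{gl}_\ell(\mathbb C)$ invariant under conjugation by $G$. The sum is direct, because the elements of $\mathfrak g$ are skew-Hermitian and those of $i\mathfrak g$ are Hermitian. Let $H=\operatorname{diag}(0,1,\dots,\ell-1)$. The one-parameter groups $e^{is}I$ and $D(s)=\exp(2\pi isH)$ lie in $G$, so $I,H\in\mathfrak g_{\mathbb C}$, and $K=FHF^{-1}\in\mathfrak g_{\mathbb C}$.

\emph{The corners.} If $\omega^\ell=1$ and $\omega\ne1$, then $(\omega-1)\sum_{s=0}^{\ell-1}s\omega^s=(\ell-1)\omega^\ell-\sum_{s=1}^{\ell-1}\omega^s=\ell$. Hence for $j\ne k$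
\[
K_{jk}=\frac1\ell\sum_{s=0}^{\ell-1}s\,\theta^{s(j-k)}=\frac1{\theta^{j-k}-1}\ne0 .
\]
The map $\operatorname{ad}H\colon X\mapsto[H,X]$ preserves $\mathfrak g_{\mathbb C}$ and satisfies $[H,E_{jk}]=(j-k)E_{jk}$. Let $p$ be a polynomial with $p(\ell-1)=1$ that vanishes at the other integers in $[-(\ell-1),\ell-1]$. The only pair with $j-k=\ell-1$ is $(\ell-1,0)$, so $p(\operatorname{ad}H)K=K_{\ell-1,0}E_{\ell-1,0}$ and $E_{\ell-1,0}\in\mathfrak g_{\mathbb C}$. The polynomial $p(-y)$ gives $E_{0,\ell-1}\in\mathfrak g_{\mathbb C}$.

\emph{The shift.} The matrix $S=FD(1/\ell)F^{-1}\in G$ has entries $S_{jk}=\frac1\ell\sum_s\theta^{s(1+j-k)}$, equal to $1$ if $k\equiv j+1\pmod\ell$ and $0$ otherwise. So $S$ is a cyclic permutation matrix and $SE_{jk}S^{-1}=E_{j-1,k-1}$ with indices modulo $\ell$. Since $E_{\ell-1,0}=E_{-1,0}$ and $E_{0,\ell-1}=E_{0,-1}$ in this convention, conjugation by powers of $S$ puts all $E_{j-1,j}$ and $E_{j,j-1}$, $1\le j\le\ell-1$, in $\mathfrak g_{\mathbb C}$.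

\emph{All matrix units.} The relation $[E_{jk},E_{ks}]=E_{js}$ for $j\ne s$ yields, by induction on $|j-s|$, every $E_{js}$ with $j\ne s$. The brackets $[E_{jk},E_{kj}]=E_{jj}-E_{kk}$ together with $I$ span the diagonal matrices. Thus $\mathfrak g_{\mathbb C}=\mathfrak{gl}_\ell(\mathbb C)$, so $\dim_{\mathbb R}\mathfrak g=\ell^2=\dim_{\mathbb R}\mathfrak u(\ell)$ and $\mathfrak g=\mathfrak u(\ell)$. By (R6), $G=U(\ell)$.
\end{proof}

Flatness alone does not give $G_F=U(\ell)$.

\begin{example}\label{ex:tensor}
Let $\ell=4$, let $F_2$ be the $2\times2$ Fourier matrix, identify $\mathbb C^4=\mathbb C^2\otimes\mathbb C^2$ by letting the basis vector with index $2a+b$ correspond to the pair $(a,b)$, and take the flat matrix $F=F_2\otimes F_2$. Then $D(t)=\operatorname{diag}(1,e(2t))\otimes\operatorname{diag}(1,e(t))$, so $G_F$ lies in the closed subgroup $\{A\otimes B:A,B\in U(2)\}$. This subgroup maps product vectors $x_{2a+b}=y_az_b$ to product vectors, and these satisfy $x_0x_3=x_1x_2$. Since $U(4)$ is transitive on the sphere, $G_F\ne U(4)$. The vector $\varepsilon$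 is a product vector, so $U_n(t)\varepsilon$ stays on the quadric $x_0x_3=x_1x_2$ for all $n$ and $t$.
\end{example}

\section{Moments and equidistribution}\label{sec:final}

All remaining statements follow from one estimate for polynomial test functions.

\begin{proposition}\label{prop:poly}
Let $F$ be flat with $G_F=U(\ell)$, let $\psi$ be a polynomial in the entries of $g\in U(\ell)$ and their conjugates, and let $m\in\mathbb Z$. There is $\rho<1$ such that
\[
\int_0^1e(mt)\,\psi(U_n(t))\,dt=\mathbf 1_{m=0}\int_{U(\ell)}\psi\,dg+O(\rho^n).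
\]
\end{proposition}

\begin{proof}
By (R5) and linearity we may assume that $\psi$ is a matrix coefficient of an irreducible representation $\sigma$. If $\dim\sigma>1$, the Haar integral is $0$ by (R4) and the left side is $O(\rho^n)$ by Theorem~\ref{thm:decay}. If $\dim\sigma=1$, then by (R3) $\psi$ is a multiple of $\det^j$. For $j=0$ the function $\psi$ is constant and the two sides agree exactly. For $j\ne0$ the Haar integral is $0$ by (R4), and
\[
\det U_n(t)=(\det F)^n\,e\Big(\frac{\ell(\ell-1)}2\big(1+\ell+\dots+\ell^{n-1}\big)t\Big)=(\det F)^n\,e\Big(\frac{\ell(\ell^n-1)}2\,t\Big).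
\]
So $e(mt)\det(U_n(t))^j$ is a constant times an exponential with integer frequency $m+j\ell(\ell^n-1)/2$. This frequency is nonzero, and the integral is $0$, as soon as $\ell(\ell^n-1)/2>|m|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:values}(d) and Theorem~\ref{thm:moments}]
Let $F$ be the Fourier matrix; Proposition~\ref{prop:fourier} allows us to apply Proposition~\ref{prop:poly}. The function $\psi(g)=x^\alpha\overline x^{\,\beta}$, where $x=g\varepsilon$, is a polynomial in the entries of $g$ and their conjugates. By \eqref{eq:product}, the normalized integral in (d) is $\int_0^1\psi(U_n(t))\,dt$, which equals $\int\psi\,dg+O(\rho^n)$. Under Haar measure $g\varepsilon$ is uniform on the sphere, so $\int\psi\,dg$ is given by Lemma~\ref{lem:sphere}(b). This proves (d). Theorem~\ref{thm:moments} is the case $\alpha=\beta=(q/2,0,\dots,0)$, in which the limit is $(q/2)!\,(\ell-1)!/(q/2+\ell-1)!=\binom{q/2+\ell-1}{\ell-1}^{-1}$.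
\end{proof}

That $q$ is even was used to make $|x_0|^q$ a polynomial in $x_0$ and $\overline{x_0}$, so that only finitely many representations occur and their rates $\rho$ have a maximum below $1$. For general continuous test functions we approximate, and the rate is lost.

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
(i)$\Rightarrow$(ii). The finite linear combinations of functions $e(mt)\psi(g)$, with $m\in\mathbb Z$ and $\psi$ a polynomial in the entries of $g$ and their conjugates, form an algebra of continuous functions on $\mathbb R/\mathbb Z\times U(\ell)$ that contains the constants, is closed under complex conjugation, and separates points. By the Stone--Weierstrass theorem it is uniformly dense. For $f$ in this algebra, Proposition~\ref{prop:poly} gives $\int_0^1f(t,U_n(t))\,dt\to\iint f\,dt\,dg$. Both sides change by at most $\eta$ when $f$ changes uniformly by at most $\eta$, so the convergence holds for all continuous $f$.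

(ii)$\Rightarrow$(iii). Take $f$ independent of $t$.

(iii)$\Rightarrow$(i). Let $f(g)$ be the distance from $g$ to the closed set $G_F$ in operator norm. Since $U_n(t)\in G_F$, we have $\int_0^1f(U_n(t))\,dt=0$ for all $n$, and (iii) gives $\int f\,dg=0$. The open set $\{f>0\}=U(\ell)\setminus G_F$ thus has Haar measure $0$, so it is empty.
\end{proof}

In particular, for the matrix of Example~\ref{ex:tensor} the conclusion of Theorem~\ref{thm:decay} fails for some $\sigma$ with $m=0$: otherwise the arguments above, with $m=0$ throughout, would give (iii) and hence (i).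

\begin{proof}[Proof of Theorem~\ref{thm:values}(a)--(c)]
Let $F$ be the Fourier matrix, for which Theorem~\ref{thm:equiv}(ii) holds by Proposition~\ref{prop:fourier}. Let $\psi$ be continuous on $U(\ell)$ and $\eta>0$. Choose a continuous $\chi$ on $\mathbb R/\mathbb Z$ with $\int_0^1|\chi-\mathbf 1_I|\,dt<\eta$. Then $\int_0^1\chi(t)\psi(U_n(t))\,dt\to\int_0^1\chi\,dt\int\psi\,dg$, and replacing $\chi$ by $\mathbf 1_I$ changes each side by at most $\eta\max|\psi|$. Letting $\eta\to0$,
\[
\frac1{|I|}\int_I\psi(U_n(t))\,dt\ \longrightarrow\ \int_{U(\ell)}\psi\,dg .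
\]
Take $\psi(g)=f(g\varepsilon)$ with $f$ continuous on the sphere. By \eqref{eq:product} this is (a). The choice $f(x)=|x_j|^p$ and Lemma~\ref{lem:sphere}(a) give (b), the limit being positive. The choice $f(x)=f_0(x_j)$, with $f_0$ continuous on the closed unit disc, and Lemma~\ref{lem:sphere}(c) give (c).
\end{proof}

\begin{thebibliography}{1}

\bibitem{EM}
\emph{Even moments of generalized Rudin--Shapiro polynomials},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak mcom/\allowbreak 2005-74-252/\allowbreak S0025-5718-05-01736-9/\allowbreak S0025-5718-05-01736-9.pdf}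

\end{thebibliography}
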